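
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Foliations with pairwise non-homeomorphic leaves}


\begin{abstract}
For all $p\ge 3$ and $q\ge 1$ we construct a $C^\infty$ foliation of a closed connected manifold, with $p$-dimensional leaves and codimension $q$, such that all leaves are dense and distinct leaves have non-isomorphic fundamental groups. In particular the leaves of a codimension-one foliation can be pairwise non-homeomorphic. The foliations are suspensions of an action of the free group of rank two in which the stabilizer of a point determines the point; the base is a $3$-manifold whose coverings remember, through their fundamental groups, the conjugacy classes of the corresponding subgroups. For foliations with dense leaves the bound $p\ge 3$ is sharp: if the leaves have dimension one, or if they have dimension two and some minimal set is not a compact leaf, then there are distinct homeomorphic leaves.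
\end{abstract}

\section{The question and the answer}

Throughout, the manifolds that carry foliations are closed and connected. Foliations are of class at least $C^1$ and satisfy $0<\operatorname{codim}\mathcal F<\dim M$. A leaf is always regarded as a connected manifold with its intrinsic leaf topology.

\medskip
\noindent\textbf{Question} \cite{problems}. \emph{Can the leaves of a foliation of a compact manifold be pairwise non-homeomorphic? Can this happen in codimension one?}
\medskip

The question is posed there as an open problem. (Problem 3.4 of \cite{problems} also asks about the cardinality of the set of homeomorphism classes of leaves of a codimension-one foliation; we do not discuss that.)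

Familiar foliations repeat their leaves. All leaves of an irrational linear flow on a torus are lines; the Reeb foliation of $S^3$ has one toral leaf, and all its other leaves are planes. There is also a general reason to expect repetition, at least when all leaves are dense. A leaf is a countable union of plaques, so it is meagre, and by Baire's theorem there are uncountably many leaves. A generic leaf has no holonomy, so every compact piece of it reappears in all nearby leaves, and therefore in all leaves (Section \ref{sec:sharp}). No compact piece can thus distinguish two generic leaves; they can differ only in the way infinitely many pieces are put together.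

For dense leaves of dimension two this recurrence does force repetition, because the homeomorphism type of a noncompact surface depends only on its genus, its orientability and its ends. In dimension three there is much more room, and the answer to both questions is yes.

\begin{theorem}\label{thm:main}
For all integers $p\ge 3$ and $q\ge 1$ there is a $C^\infty$ foliation of a closed connected $(p+q)$-manifold, with $p$-dimensional leaves and codimension $q$, all of whose leaves are dense and such that any two distinct leaves have non-isomorphic fundamental groups. In particular distinct leaves are not even homotopy equivalent.
\end{theorem}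

The case $q=1$ settles codimension one; with $p=3$ it gives a foliation of a closed $4$-manifold.

\begin{theorem}\label{thm:sharp}
Let $\mathcal F$ be a foliation, with the conventions above, whose leaves have dimension $p$.
\begin{enumerate}
\item If $p=1$, then there are two distinct leaves that are homeomorphic.
\item If $p=2$ and some minimal set of $\mathcal F$ is not a single compact leaf, then uncountably many leaves are pairwise homeomorphic.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:sharp}
Let $q\ge 1$. A foliation with leaf dimension $p$ and codimension $q$, with all leaves dense and pairwise non-homeomorphic, exists if and only if $p\ge 3$.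
\end{corollary}

\begin{proof}
If $p\ge3$, use Theorem \ref{thm:main}. If all leaves are dense, then $M$ is a minimal set. It is not a single leaf, since a leaf is meagre in $M$. So for $p=1,2$ Theorem \ref{thm:sharp} gives two distinct homeomorphic leaves.
\end{proof}

We do not treat two-dimensional leaves when every minimal set is a compact leaf.

\medskip
\noindent\textbf{Plan.} Let $Q$ be the free group of rank two, acting on a closed manifold $F$, and let $B$ be a closed manifold with a surjection $\rho\colon\pi_1(B)\to Q$. The suspension of the action has one leaf for each $Q$-orbit, and the leaf of $x\in F$ is the covering of $B$ with group $\rho^{-1}(S_x)$, where $S_x\le Q$ is the stabilizer of $x$. Distinct leaves have non-isomorphic fundamental groups if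
\begin{itemize}
\item[(I)] points with conjugate stabilizers lie in one orbit, and
\item[(II)] subgroups $H,K\le Q$ with $\rho^{-1}(H)\cong\rho^{-1}(K)$ are conjugate in $Q$.
\end{itemize}
Section \ref{sec:action} provides an action with (I) and Section \ref{sec:base} a $3$-manifold with (II). Section \ref{sec:foliation} assembles them. Section \ref{sec:sharp} proves Theorem \ref{thm:sharp}.

\section{An action whose stabilizers determine points}\label{sec:action}

\noindent\textbf{The circle, by hand.} Let $\tau$ be the rotation of $\mathbb R/\mathbb Z$ by an irrational $\alpha$. Rotations alone are useless for (I), since all stabilizers are equal. Add a diffeomorphism $\beta$ that moves every point of $I=(-\frac18,\frac18)$ and fixes all other points. Then $\tau^n\beta\tau^{-n}$ moves exactly the points of $I+n\alpha$. Take $x=0$ and $y=\frac1{10}$. If $n\alpha$ modulo $1$ lies in $(\frac18,\frac9{40})$, which happens for some $n$ by density, then $I+n\alpha$ contains $y$ but not $x$. So $\tau^n\beta\tau^{-n}$ fixes $x$ and moves $y$. The same works for every pair $x\neq y$: \emph{the stabilizer of $x$ has no other fixed point}. This is the whole idea. We now write it on $\mathbb T^q=\mathbb R^q/\mathbb Z^q$ with its flat distance $d$.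

\medskip
Let $Q=\langle a,b\rangle$ be free of rank two. Let $\alpha\in\mathbb R^q$ have coordinates that together with $1$ are rationally independent, so that every orbit of $\tau(x)=x+\alpha$ on $\mathbb T^q$ is dense. Let $U=\{x:d(x,0)<\frac18\}$ and let $f\ge 0$ be a smooth function with $\{f>0\}=U$; for instance $f(x)=\exp\bigl(-1/(\tfrac1{64}-d(x,0)^2)\bigr)$ on $U$ and $f=0$ elsewhere. Let $\beta$ be the time-one map of the flow of $f\,\partial_{x_1}$. A point of $U$ moves strictly monotonically along a straight segment inside the ball $U$, and this segment has length at most $\frac14$, so it does not close up. All other points are at rest. Hence $\operatorname{Fix}(\beta)=\mathbb T^q\setminus U$.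

Let $Q$ act on $\mathbb T^q$ by $a\mapsto\tau$, $b\mapsto\beta$, and write $S_x$ for the stabilizer of $x$ in $Q$. Every orbit is dense.

\begin{lemma}\label{lem:stab}
For every $x\in\mathbb T^q$ the only common fixed point of $S_x$ is $x$. Hence, if $S_x$ and $S_y$ are conjugate in $Q$, then $x$ and $y$ lie in one $Q$-orbit.
\end{lemma}

\begin{proof}
Let $y\ne x$. The set $W=\{c: d(c,y)<\frac18<d(c,x)\}$ is open. It is nonempty. If $d(x,y)>\frac18$, it contains $y$. Otherwise write $y=x+v$ with $|v|=\delta=d(x,y)\in(0,\frac18]$ and put $c=y+(\frac18-\frac\delta2)\frac v\delta$. A vector $u\in\mathbb R^q$ with $|u|<\frac12$ represents a point of $\mathbb T^q$ at distance exactly $|u|$ from $0$, since $|u+k|\ge 1-|u|>|u|$ for $0\ne k\in\mathbb Z^q$. Therefore $d(c,y)=\frac18-\frac\delta2$ and $d(c,x)=\frac18+\frac\delta2$, so $c\in W$.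

Choose $n\in\mathbb Z$ with $n\alpha\in W$. Then $y\in U+n\alpha$ and $x\notin U+n\alpha$. Since $\tau^n\beta\tau^{-n}$ moves exactly the points of $U+n\alpha$, the element $a^nba^{-n}$ lies in $S_x$ and moves $y$. This proves the first claim.

If $S_x=wS_yw^{-1}$, then $S_x=S_{wy}$, so $wy$ is a common fixed point of $S_x$ and $wy=x$.
\end{proof}

\section{A 3-manifold whose coverings remember subgroups}\label{sec:base}

\subsection{From graphs to flipped pieces}

Identify $Q$ with $\pi_1(X,v_0)$ for a finite graph $X$, and let $X_H\to X$ be the covering corresponding to $H\le Q$. The covering $X_H\to X$ determines $H$ up to conjugacy. The abstract group $\pi_1(X_H)=H$, however, is free and remembers only its rank. To obtain (II) we must make the \emph{map} $X_H\to X$ visible in a fundamental group. If $X$ has no loops or multiple edges, it is enough to see the graph $X_H$ and the vertex of $X$ below each of its vertices, which we call its \emph{color}.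

The natural attempt is to replace each vertex $v$ by a compact manifold $N_v$ whose topology records $v$, and to glue the pieces along boundary components according to the edges. Three choices are instructive.
\begin{itemize}
\item \emph{Surfaces} $N_v=\Sigma_v$ of different genera. This cannot work, by Theorem \ref{thm:sharp}: an infinite surface forgets how its genus is distributed over the pieces.
\item \emph{Products} $N_v=\Sigma_v\times S^1$, glued by product maps that are the identity on the factor $S^1$. The union is (surface)${}\times S^1$, and when $X_H$ is infinite and the $\Sigma_v$ have positive genus, the covering has group (free of infinite rank)${}\times\mathbb Z$ for every such $H$.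
\item \emph{Products glued with a flip}, exchanging the fiber direction with the boundary direction. This works.
\end{itemize}

To see why on a single edge, let $\Sigma_u,\Sigma_v$ have free groups $F_u,F_v$ of rank at least two, and let $z_u,z_v$ be the fiber generators. The fiber $z_u$ commutes with all of $F_u\times\langle z_u\rangle$. After the flip, the torus group is $\langle z_u\rangle\times\langle z_v\rangle$ and $z_v$ is (up to inversion) a boundary curve $c\in F_u$. The centralizer of $z_uz_v$ in $F_u\times\langle z_u\rangle$ is $C_{F_u}(c)\times\langle z_u\rangle$, which is only $\mathbb Z^2$, because centralizers of nontrivial elements of a free group are cyclic; the same happens on the other side. This suggests that the nontrivial powers of fibers are recognizable as the elements with a nonabelian centralizer, and that the centralizer of a fiber is the group of its piece. Without the flip, $z_u$ and $z_v$ would be equal up to inversion and would be centralized by both pieces at once. We now turn this into a proof for whole coverings.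

\subsection{The manifold and its tree}

Let $X$ consist of two triangles $v_0v_1v_2$ and $v_0v_3v_4$ with the common vertex $v_0$. It has no loops or multiple edges, and $\pi_1(X,v_0)$ is free of rank two; identify it with $Q$.

For each vertex $v$ let $\Sigma_v$ be a compact connected orientable surface with one boundary circle for each edge at $v$ (four for $v_0$, two for the others), of genus $1,1,3,4,5$ for $v_0,v_1,v_2,v_3,v_4$. Its group $F_v=\pi_1(\Sigma_v)$ is free of rank $r_v=1-\chi(\Sigma_v)$, that is,
\[
r_{v_0}=5,\quad r_{v_1}=3,\quad r_{v_2}=7,\quad r_{v_3}=9,\quad r_{v_4}=11 .
\]
These ranks are distinct and at least two. Let $N_v=\Sigma_v\times S^1$. For each edge $e=uv$ identify the boundary circles $\partial_e\Sigma_u$ and $\partial_e\Sigma_v$ with $S^1$ and glue $\partial_e\Sigma_u\times S^1$ to $\partial_e\Sigma_v\times S^1$ by the flip $(\sigma,\theta)\mapsto(\theta,\sigma)$. The result is a closed connected smooth $3$-manifold $B$.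

Insert a collar (torus)${}\times[0,1]$ at each gluing torus. Sending each piece $N_v$ to $v$, and each collar to its edge by projection to $[0,1]$, defines a map $\kappa\colon B\to X$. Let $\Gamma=\pi_1(B)$, with base point in $N_{v_0}$, and $\rho=\kappa_*\colon\Gamma\to Q$. Every closed edge path of $X$ at $v_0$ is, up to homotopy, the image of a loop in $B$, because the pieces are connected; so $\rho$ is onto. For $H\le Q$ put $\Gamma_H=\rho^{-1}(H)$.

Let $T$ be the graph dual to the decomposition of the universal covering $\widetilde B$: its vertices are the components of the preimages of the pieces $N_v$, its edges are the components of the preimages of the collars, and an edge joins the two vertices whose components it touches. The group $\Gamma$ acts on $T$. A vertex over $N_v$ has \emph{color} $v$; colors are $\Gamma$-invariant, and the two ends of an edge have different colors because $X$ has no loops. So $\Gamma$ acts without inversions. The graph $T$ is connected because $\widetilde B$ is. Every closed edge path in $T$ is, up to homotopy, the image of a loop under the collapsing map $\widetilde B\to T$, and $\widetilde B$ is simply connected; so $T$ is a tree.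

Fix hyperbolic metrics with geodesic boundary on the $\Sigma_v$, which is possible since $\chi(\Sigma_v)<0$. Then $\widetilde\Sigma_v$ is a region of $\mathbb H^2$ bounded by disjoint geodesics, and $F_v$ acts on $\mathbb H^2$ by isometries. The stabilizer of a boundary geodesic is infinite cyclic, generated by a conjugate of the class of a boundary circle, and its nontrivial elements are hyperbolic with that geodesic as axis. In particular boundary circles have infinite order in $F_v$, so the gluing tori are $\pi_1$-injective in the pieces on both sides. By the theorem of van Kampen, $\Gamma$ is the fundamental group of a graph of groups over $X$ with vertex groups $\pi_1(N_v)=F_v\times\mathbb Z$ and edge groups $\mathbb Z^2$. By Bass--Serre theory \cite{serre} the vertex and edge groups inject into $\Gamma$ (and $T$ is the Bass--Serre tree). Hence the component belonging to a vertex $x$ of color $v$ is $\widetilde\Sigma_v\times\mathbb R$, with stabilizer $G_x\cong F_v\times\mathbb Z$; the edges at $x$ correspond to the planes $\ell\times\mathbb R$ with $\ell$ a boundary geodesic of $\widetilde\Sigma_v$; and such an edge $e$ has stabilizer $G_e\cong\mathbb Z^2$, the product of the stabilizer of $\ell$ in $F_v$ with the factor $\mathbb Z$.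

The same tree serves all subgroups $H$.

\begin{lemma}\label{lem:quotient}
Let $H\le Q$. Then $G_x\le\Gamma_H$ for every vertex $x$ of $T$, and there is a color-preserving isomorphism of graphs $T/\Gamma_H\cong X_H$, where the color of a vertex of $X_H$ is its image in $X$.
\end{lemma}

\begin{proof}
The group $G_x$ is a conjugate of the image of some $\pi_1(N_v)$, and $\kappa$ is constant on $N_v$. So $G_x\le\ker\rho\le\Gamma_H$.

Consider the pull-back $\kappa^*X_H\to B$ of the covering $X_H\to X$. Its fiber over the base point is $Q/H$, on which $\Gamma$ acts through $\rho$. As $\rho$ is onto, the action is transitive, so the pull-back is connected, and the stabilizer of the coset $H$ is $\Gamma_H$. Thus $\kappa^*X_H=\widetilde B/\Gamma_H$. Over $N_v$, where $\kappa$ is constant, the pull-back consists of disjoint copies of $N_v$, one for each vertex of $X_H$ over $v$; over a collar it consists of copies of the collar, one for each edge of $X_H$ over the corresponding edge of $X$. The $\Gamma_H$-orbits of vertices (edges) of $T$ are the components of preimages of pieces (collars) in $\widetilde B/\Gamma_H$. So they are the vertices (edges) of $X_H$, with the same incidence and the same colors.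
\end{proof}

\subsection{Stabilizers and centralizers}

Let $Z_x$ denote the center of $G_x$.

\begin{lemma}\label{lem:stabilizers}
\begin{enumerate}
\item[(a)] If $x$ has color $v$, then $G_x\cong F_v\times\mathbb Z$ is nonabelian, $Z_x\cong\mathbb Z$ is the fiber group, and the abelianization of $G_x$ has rank $r_v+1$. Infinitely many edges of $T$ meet at $x$, and $Z_x\le G_e$ for each of them.
\item[(b)] If $e=[x,y]$ is an edge, then $G_e=Z_x\oplus Z_y\cong\mathbb Z^2$; in particular $Z_x\cap Z_y=1$.
\item[(c)] If $e\ne e'$ are edges at $x$, then $G_e\cap G_{e'}=Z_x$.
\item[(d)] If $1\ne g\in\Gamma$ fixes a vertex of $T$, then its fixed set $\operatorname{Fix}(g)$ is a subtree of diameter at most $2$.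
\item[(e)] For vertices $x\ne y$ the group $G_x\cap G_y$ is isomorphic to $\mathbb Z^2$, to $\mathbb Z$, or trivial, according as the distance of $x$ and $y$ is $1$, $2$, or at least $3$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $r_v\ge 2$, the center of $F_v\times\mathbb Z$ is the factor $\mathbb Z$. The edges at $x$ over a fixed edge of $X$ correspond to the cosets in $F_v$ of a cyclic group generated by a boundary circle, and there are infinitely many of them. Each $G_e$ contains the fiber factor.

(b) The group $G_e$ is the fundamental group of a torus with the two circle factors as a basis. From the side of $x$ one factor is the fiber, and by the flip the other factor is the fiber from the side of $y$. This is where the flip is used.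

(c) Let $e,e'$ belong to the distinct boundary geodesics $\ell,\ell'$ of $\widetilde\Sigma_v$. In $G_x=F_v\times Z_x$ we have $G_e=A\times Z_x$ and $G_{e'}=A'\times Z_x$, with $A,A'$ the stabilizers of $\ell,\ell'$. A nontrivial element of $A\cap A'$ would be a hyperbolic isometry with the two axes $\ell\ne\ell'$. So $A\cap A'=1$.

(d) The fixed set is a subtree, because there are no inversions. If it contained a geodesic path $w_0w_1w_2w_3$ with edges $e_1,e_2,e_3$, then (c) and (b) would give
\[
g\in(G_{e_1}\cap G_{e_2})\cap(G_{e_2}\cap G_{e_3})=Z_{w_1}\cap Z_{w_2}=1 .
\]

(e) The group $G_x\cap G_y$ fixes the path from $x$ to $y$ pointwise. At distance $1$ it is the stabilizer of the edge; at distance $2$ it is $Z_w$, with $w$ the midpoint, by (c); at distance at least $3$ it is trivial by (d).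
\end{proof}

We can now compute all centralizers. An element of $\Gamma$ either fixes a vertex or is hyperbolic, that is, translates along an axis in $T$, because there are no inversions.

\begin{proposition}\label{prop:centralizers}
Let $1\ne g\in\Gamma$. The centralizer $C_\Gamma(g)$ is nonabelian if and only if $g\in Z_x$ for some vertex $x$, and then $C_\Gamma(g)=G_x$. Moreover $G_x\neq G_y$ for $x\ne y$.
\end{proposition}

\begin{proof}
Write $C=C_\Gamma(g)$.

\emph{$g$ hyperbolic.} Then $C$ preserves the axis of $g$ and its direction, so it acts on the axis by translations. An element of the kernel fixes a line and is trivial by Lemma \ref{lem:stabilizers}(d). Hence $C\cong\mathbb Z$.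

\emph{$g$ fixes a vertex.} Then $C$ preserves $\operatorname{Fix}(g)$, whose diameter is $0$, $1$ or $2$.

Diameter $0$: $\operatorname{Fix}(g)=\{x\}$ and $C\le G_x=F_v\times Z_x$. Write $g=(f,z)$. If $f=1$, then $g\in Z_x$ would fix all edges at $x$. So $f\ne1$, and $C=C_{F_v}(f)\times Z_x$ is abelian, since centralizers of nontrivial elements of free groups are cyclic.

Diameter $1$: $\operatorname{Fix}(g)$ is an edge $e$, and $C\le G_e$ because there are no inversions. So $C$ is abelian.

Diameter $2$: $\operatorname{Fix}(g)$ has a unique center $x$ and contains two edges at $x$. So $g\in Z_x$ by Lemma \ref{lem:stabilizers}(c). As $C$ fixes $x$ and $g$ is central in $G_x$, we get $G_x\le C\le G_x$.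

Conversely let $1\ne g\in Z_x$. Then $g$ fixes all edges at $x$, so $\operatorname{Fix}(g)$ has diameter $2$ and center $x$, and $C=G_x$ is nonabelian by the previous case. Since the center of $\operatorname{Fix}(g)$ is unique, $Z_x\cap Z_y=1$ for $x\ne y$. In particular $Z_x\neq Z_y$, so $G_x\ne G_y$.
\end{proof}

\subsection{Recognizing the subgroup}

\begin{proposition}\label{prop:recognition}
Let $H,K\le Q$. If $\Gamma_H\cong\Gamma_K$, then $H$ and $K$ are conjugate in $Q$. Moreover $\Gamma_H$ has trivial center.
\end{proposition}

\begin{proof}
For $1\ne g\in\Gamma_H$ the centralizer of $g$ in $\Gamma_H$ is $C_\Gamma(g)\cap\Gamma_H$. It is abelian if $C_\Gamma(g)$ is, and otherwise it equals $C_\Gamma(g)=G_x$ for some $x$, since $G_x\le\Gamma_H$ by Lemma \ref{lem:quotient}. Every $G_x$ occurs, as the centralizer of any $1\ne g\in Z_x\le\Gamma_H$. Hence, for every $H$, \emph{the nonabelian centralizers of nontrivial elements of $\Gamma_H$ are exactly the groups $G_x$, $x\in V(T)$.}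

\emph{Trivial center.} Suppose $1\ne g\in\Gamma_H$ is central. Its centralizer in $\Gamma_H$ is $\Gamma_H$, which contains the nonabelian groups $G_y$; so $\Gamma_H=G_x$ for some $x$. Every vertex of $T$ meets infinitely many edges, so there is a vertex $y$ at distance at least $3$ from $x$. Then $G_y=G_y\cap G_x=1$ by Lemma \ref{lem:stabilizers}(e), a contradiction.

\emph{Recognition.} An isomorphism $\varphi\colon\Gamma_H\to\Gamma_K$ maps the set of nonabelian centralizers of nontrivial elements onto the corresponding set. Since $G_x\ne G_y$ for $x\ne y$, there is a bijection $x\mapsto x'$ of $V(T)$ with $\varphi(G_x)=G_{x'}$. We read off its properties from groups.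
\begin{itemize}
\item It preserves adjacency in both directions, because $x\ne y$ are adjacent if and only if $G_x\cap G_y\cong\mathbb Z^2$. So it is an automorphism of $T$.
\item It is $\varphi$-equivariant: for $g\in\Gamma_H$,
\[
G_{(gx)'}=\varphi(gG_xg^{-1})=\varphi(g)G_{x'}\varphi(g)^{-1}=G_{\varphi(g)x'} .
\]
\item It preserves colors, because the rank $r_v+1$ of the abelianization of $G_x$ determines the color $v$. Here we use that the ranks $r_v$ are distinct.
\end{itemize}
So it induces a color-preserving isomorphism $X_H=T/\Gamma_H\to T/\Gamma_K=X_K$. This commutes with the projections to $X$ on vertices. It also commutes on edges, since an edge of $X$ is determined by its two endpoints. Thus $X_H$ and $X_K$ are isomorphic as coverings of $X$, which means that $H$ and $K$ are conjugate in $Q=\pi_1(X,v_0)$.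
\end{proof}

\section{The foliations}\label{sec:foliation}

\begin{proof}[Proof of Theorem \ref{thm:main}]
\emph{The case $p=3$.} Let $\Gamma=\pi_1(B)$ act on $\widetilde B\times\mathbb T^q$ by $\gamma(\tilde b,x)=(\gamma\tilde b,\rho(\gamma)x)$, with $Q$ acting on $\mathbb T^q$ as in Section \ref{sec:action}. The quotient $M$ is a $\mathbb T^q$-bundle over $B$, hence a closed connected smooth $(3+q)$-manifold. The images $L_x$ of the slices $\widetilde B\times\{x\}$ are the leaves of a $C^\infty$ foliation of codimension $q$, and $L_x=L_y$ if and only if $y\in Qx$. The preimage of $L_x$ in $\widetilde B\times\mathbb T^q$ is $\widetilde B\times Qx$, which is dense; so $L_x$ is dense in $M$. With the leaf topology, $L_x$ is $\widetilde B$ modulo the stabilizer $\rho^{-1}(S_x)$ of $x$ in $\Gamma$, so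
\[
\pi_1(L_x)\cong\Gamma_{S_x}.
\]
If $\pi_1(L_x)\cong\pi_1(L_y)$, then $S_x$ and $S_y$ are conjugate in $Q$ by Proposition \ref{prop:recognition}. By Lemma \ref{lem:stab}, $x$ and $y$ lie in one orbit, and $L_x=L_y$.

\emph{The case $p\ge4$.} Take $M\times S^{p-3}$ with the leaves $L_x\times S^{p-3}$; they are dense. For $p\ge5$ the fundamental groups are those of the $L_x$. For $p=4$ they are $\Gamma_{S_x}\times\mathbb Z$. By Proposition \ref{prop:recognition} the center of this group is the factor $\mathbb Z$, so the quotient by the center recovers $\Gamma_{S_x}$, and we conclude as before.
\end{proof}

\begin{remark}
A suspension with pairwise non-homeomorphic leaves cannot come from a real-analytic action. Suppose that a countable group acts real-analytically on a connected manifold of positive dimension. The fixed set of an element that acts nontrivially is closed with empty interior. So all points of a residual, hence uncountable, set have the same stabilizer, namely the kernel of the action. These points lie on uncountably many leaves of the suspension, because orbits are countable, and the leaves are coverings of the base with one and the same group. They are all homeomorphic.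
\end{remark}

\section{Leaves of dimension one and two}\label{sec:sharp}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(1)]
A plaque is nowhere dense since the codimension is positive, and a leaf is a countable union of plaques. By Baire's theorem there are uncountably many leaves. If $p=1$, each of them is homeomorphic to $\mathbb R$ or to $S^1$, so two of them are homeomorphic.
\end{proof}

The rest of this section proves part (2). The plan: find a residual set of leaves that look alike on compact pieces; deduce that they agree in genus and orientability, uniformly at all ends; then show that either uncountably many of them have the same number of ends, one or two, or all of them have a Cantor set of ends. The dimension of the leaves is used only in Sections \ref{ssec:genus} and \ref{ssec:ends}, through the classification of surfaces, so until then $p\ge1$ is arbitrary. Let $K$ be a minimal set, that is, a nonempty compact union of leaves such that every leaf in $K$ is dense in $K$, and suppose that $K$ is not a single compact leaf.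

\subsection{Plaque graphs}

Let $\phi_i\colon U_i\to D^p\times D^q$ be a finite regular foliated atlas of $M$, with $D^k$ the open disc: each plaque $\phi_i^{-1}(D^p\times\{y\})$ is relatively compact in its leaf and meets at most one plaque of each $U_j$. Let $\Theta_i\subset D^q$ be the set of those $y$ whose plaque lies in $K$; it is closed in $D^q$. Let $\Theta$ be the disjoint union of the $\Theta_i$. It is locally compact, Hausdorff and second countable, so it is a Baire space. Write $P_t$ for the plaque of $t\in\Theta$. If $V\subset\Theta$ is open, then $\bigcup_{t\in V}P_t$ is open in $K$.

For $i\neq j$ let $D_{ij}\subset\Theta_i$ be the open set of those $t$ for which $P_t$ meets a plaque of $U_j$, and let $g_{ij}\colon D_{ij}\to D_{ji}$ be the homeomorphism sending $t$ to that plaque. A \emph{word} of length $k$ is a sequence $w=(i_0,\dots,i_k)$ with consecutive indices distinct; put $g_w=g_{i_{k-1}i_k}\circ\cdots\circ g_{i_0i_1}$, with its natural open domain $\operatorname{dom}(w)\subset\Theta_{i_0}$ (for $k=0$ it is the identity of $\Theta_{i_0}$). If $v$ ends with the index with which $w$ starts, we write $wv$ for ``first $v$, then $w$''; we write $w^{-1}$ for the reversed word, so $g_{w^{-1}}=g_w^{-1}$.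

For a leaf $L\subset K$ let $\Lambda_L$ be the graph whose vertices are the points $t\in\Theta$ with $P_t\subset L$, two of them being joined if their plaques belong to different charts and meet. It is connected and countable, with bounded degree; a vertex $u$ lies at distance at most $k$ from $t$ exactly when $u=g_w(t)$ for a word $w$ of length at most $k$. Let $B_r(t)$ be the closed ball of radius $r$ in the graph of the leaf through $t$. For a set $A$ of vertices write $|A|=\bigcup_{t\in A}P_t$. The plaques form a locally finite cover of $L$ by connected relatively compact open sets. In particular $L$ is compact if and only if $\Lambda_L$ is finite.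

\emph{Ends.} An end of $L$ assigns to each compact $C\subset L$ an unbounded (not relatively compact) component of $L\setminus C$, compatibly with inclusions; an end of $\Lambda_L$ assigns to each finite vertex set $A$ an infinite component of $\Lambda_L\setminus A$, compatibly. The ends that select a given component form a basic open set; we say that the component contains these ends. The end space of an infinite, connected, locally finite graph is nonempty, compact, metrizable and totally disconnected.

\begin{lemma}\label{lem:ends}
The end spaces of $L$ and $\Lambda_L$ are homeomorphic.
\end{lemma}

\begin{proof}
If $E$ is a connected set of vertices, then $|E|$ is connected; if $E$ is infinite, then $|E|$ is unbounded, since a compact set meets only finitely many plaques. Conversely, for connected $S\subset L$ the plaques meeting $S$ form a connected vertex set, because otherwise $S$ would be a union of two disjoint nonempty relatively open sets; if $S$ is unbounded, this set is infinite.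

Let $C\subset L$ be compact and let $A(C)$ be the finite set of plaques meeting $C$. For an infinite component $E$ of $\Lambda_L\setminus A(C)$, the set $|E|$ lies in an unbounded component of $L\setminus C$. Let $A$ be a finite vertex set and let $C(A)$ be the closure of $|A|$, which is compact. For an unbounded component $S$ of $L\setminus C(A)$, all plaques meeting $S$ lie in one infinite component of $\Lambda_L\setminus A$. These assignments respect inclusions. Their composites are the maps induced by inclusion: if $E$ is a component of $\Lambda_L\setminus A(C(A))$ and $|E|\subset S$, then the plaques meeting $S$ include $E$; and if the plaques meeting a component $S$ of $L\setminus C(A(C))$ lie in $E$, then $S\subset|E|$. So they define mutually inverse continuous maps of end spaces.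
\end{proof}

\begin{lemma}\label{lem:perfect}
$\Theta$ has no isolated point, so its countable subsets are meagre. No leaf in $K$ is compact.
\end{lemma}

\begin{proof}
Suppose $t\in\Theta$ is isolated. Then $P_t$ is open in $K$ and meets every leaf of $K$, so $K$ is a single leaf. The maps $g_{ij}$ are homeomorphisms between open sets, and the plaque graph of this leaf is connected; so all points of $\Theta$ are isolated and all plaques in $K$ are open in $K$. By compactness $K$ is a finite union of plaques, hence a compact leaf, which is excluded. A compact leaf in $K$ would be closed and dense in $K$, so equal to $K$, which is excluded too.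
\end{proof}

\begin{lemma}[Uniform density]\label{lem:density}
If $V\subset\Theta$ is open and nonempty, there is $n$ such that every vertex of every $\Lambda_L$, $L\subset K$, is at distance at most $n$ from a vertex in $V$.
\end{lemma}

\begin{proof}
The set $V_m$ of points at distance at most $m$ from $V$ is a union of sets $g_w^{-1}(V)$, hence open, and so $K_m=\bigcup_{t\in V_m}P_t$ is open in $K$. Every leaf of $K$ is dense in $K$, hence meets $K_0$; so $\bigcup_mK_m=K$, and by compactness $K=K_m$ for some $m$. Any plaque in $K$ then meets a plaque $P_t$ with $t\in V_m$, so it equals $P_t$ or is adjacent to it. Take $n=m+1$.
\end{proof}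

\subsection{Generic leaves}

To compare a leaf with its neighbors we must know that the words that are defined at $t$, and the coincidences among them, are the same at nearby points. Let $\Omega$ be the set of all $t\in\Theta$ such that for every word $w$
\begin{itemize}
\item $t\notin\partial\operatorname{dom}(w)$, and
\item $t$ is not in the frontier of $\operatorname{Fix}(g_w)$ relative to $\operatorname{dom}(w)$.
\end{itemize}

\begin{lemma}\label{lem:generic}
The set $\Omega$ is residual in $\Theta$ and saturated: if $t\in\Omega$, then all vertices on the leaf of $t$ are in $\Omega$. For $t\in\Omega$ and $R\ge0$ there is a neighborhood $W$ of $t$ in $\Theta$ such that for every $s\in W$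
\[
g_w(t)\longmapsto g_w(s)\qquad(w\text{ a word of length at most }R\text{ with }t\in\operatorname{dom}(w))
\]
is a well-defined isomorphism of rooted induced subgraphs $B_R(t)\to B_R(s)$.
\end{lemma}

\begin{proof}
There are countably many words. The boundary of an open set is closed and nowhere dense; $\operatorname{Fix}(g_w)$ is relatively closed in the open set $\operatorname{dom}(w)$, so its relative frontier is nowhere dense. Hence $\Omega$ is residual.

Let $t\in\Omega$ and $u=g_v(t)$. Suppose first that $u\in\partial\operatorname{dom}(w)$. Near $t$ we have $\operatorname{dom}(wv)=g_v^{-1}(\operatorname{dom}(w))$, and $g_v$ is a homeomorphism between open sets, so $t\in\partial\operatorname{dom}(wv)$, a contradiction. Suppose next that $u$ is in the relative frontier of $\operatorname{Fix}(g_w)$. Then $g_w(u)=u\in\operatorname{dom}(v^{-1})$, so $v^{-1}wv$ is defined near $t$, and near $t$ we have $\operatorname{Fix}(g_{v^{-1}wv})=g_v^{-1}(\operatorname{Fix}(g_w))$. So $t$ is in the relative frontier of $\operatorname{Fix}(g_{v^{-1}wv})$, again a contradiction. Hence $u\in\Omega$.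

For the last claim consider the finitely many words of length at most $2R+1$. Since $t\notin\partial\operatorname{dom}(w)$, we can choose $W$ so small that for each of them $W\subset\operatorname{dom}(w)$ or $W\cap\operatorname{dom}(w)=\emptyset$. Let $w,w'$ be words of total length at most $2R+1$, both defined at $t$. If $g_w(t)=g_{w'}(t)$, then $t\in\operatorname{Fix}(g_{w'^{-1}w})$ is an interior point of this set, so $g_w(s)=g_{w'}(s)$ for $s$ near $t$. If $g_w(t)\ne g_{w'}(t)$, the inequality persists near $t$ because $\Theta$ is Hausdorff. With both words of length at most $R$ this says that, for small $W$, the map is well defined and injective; it is onto because words of length at most $R$ that are defined at $s\in W$ are defined at $t$. Finally, vertices $g_w(t)$ and $g_{w'}(t)$ in charts $i\ne j$ are adjacent if and only if the word obtained from $w$ by appending $j$ is defined at $t$ and takes there the value $g_{w'}(t)$. This is a condition of the kind just treated, so it holds at $t$ if and only if it holds at $s$.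
\end{proof}

The case $g_w(t)=t$ shows that leaves through $\Omega$ have trivial holonomy in $K$. We therefore get a version of Reeb stability, which we prove in the form that is needed. The idea is to push a compact piece of the leaf of $t$ along transverse discs, plaque by plaque, into the leaf of $s$; Lemma \ref{lem:generic} ensures that the pushes agree where plaques overlap.

\begin{lemma}\label{lem:reeb}
Let $t\in\Omega$ and let $A$ be a compact subset, in the leaf topology, of the leaf $L$ of $t$. There are $R\ge0$ and a neighborhood $W$ of $t$ in $\Theta$ such that for every $s\in W$ there is an embedding of $A$ into the leaf of $s$, with image in $|B_R(s)|$.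
\end{lemma}

\begin{proof}
A $C^1$ manifold has a compatible smooth structure, so we may take $M$ smooth. Fix a Riemannian metric and a smooth field $\nu$ of $q$-planes transverse to $\mathcal F$ (a smooth approximation of the orthogonal complement of the continuous field $T\mathcal F$). The map $e(a,\xi)=\exp_a\xi$, for $a\in L$ and $\xi\in\nu_a$, is of class $C^1$, and its derivative is invertible along the zero section. For small $\varepsilon>0$ it is injective on $\{(a,\xi):a\in A,\ |\xi|<\varepsilon\}$. Otherwise there were distinct pairs $(a_n,\xi_n)$, $(a_n',\xi_n')$ with equal images and $\xi_n,\xi'_n\to0$; after passing to a subsequence, $a_n\to a$ and $a_n'\to a'$ in $A$ with $a=a'$ as points of $M$, hence of $L$, contradicting local injectivity at $(a,0)$.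

Choose $R$ with $A\subset|B_R(t)|$. For each vertex $v\in B_R(t)$ choose a word $w_v$ of length at most $R$ with $g_{w_v}(t)=v$, and a compact set $A_v\subset A\cap P_v$, such that the $A_v$ cover $A$. Let $v$ belong to the chart $U_i$, and let $y_i\colon U_i\to D^q$ be the transverse coordinate. The kernel of $dy_i$ is $T\mathcal F$, so $dy_i$ is an isomorphism on $\nu_a$, and the map $(a,\xi)\mapsto(a,y_i(e(a,\xi)))$ is a local diffeomorphism at $(a,0)\mapsto(a,v)$. It is injective on the zero section. By the inverse function theorem and compactness of $A_v$ we can decrease $\varepsilon$, and then choose $\delta>0$, such that for all $a\in A_v$ and $|y-v|<\delta$ there is exactly one $\xi=\xi_v(a,y)\in\nu_a$ with $|\xi|<\varepsilon$, $e(a,\xi)\in U_i$ and $y_i(e(a,\xi))=y$; it depends continuously on $(a,y)$, and $\xi_v(a,v)=0$. There are finitely many vertices $v\in B_R(t)$. We choose first one $\varepsilon$, and then one $\delta$, that work for all of them.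

Let $W$ be a neighborhood as in Lemma \ref{lem:generic} such that $|g_{w_v}(s)-v|<\delta$ for all $s\in W$ and all $v$. For $s\in W$ and $a\in A_v$ put
\[
\sigma_{s,v}(a)=e\bigl(a,\xi_v(a,g_{w_v}(s))\bigr).
\]
This is the only point $e(a,\xi)$ with $\xi\in\nu_a$, $|\xi|<\varepsilon$, that lies in the plaque $P_{g_{w_v}(s)}$. As $s\to t$ it tends to $a$, uniformly in $a\in A_v$.

\emph{These maps agree on overlaps.} Let $a\in A_v\cap A_{v'}$ with $v\ne v'$ in the charts $U_i,U_j$. Then $P_v$ and $P_{v'}$ meet, so $i\neq j$ and $v,v'$ are adjacent. Shrinking $W$, we have $\sigma_{s,v}(a)\in U_j$ for all $a$ in the compact set $A_v\cap A_{v'}\subset U_j$. The plaque of $U_j$ through $\sigma_{s,v}(a)$ meets $P_{g_{w_v}(s)}$. By Lemma \ref{lem:generic} the vertices $g_{w_v}(s)$ and $g_{w_{v'}}(s)$ are adjacent, and regularity of the atlas shows that this plaque is $P_{g_{w_{v'}}(s)}$. By uniqueness $\sigma_{s,v}(a)=\sigma_{s,v'}(a)$. This is the step where $t\in\Omega$ is essential.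

So the $\sigma_{s,v}$ fit together to a map $\sigma_s$ from $A$ to the leaf of $s$, with image in $|B_R(s)|$. It is continuous for the leaf topology, since on each of the finitely many closed sets $A_v$ it is a continuous map into a plaque. It is injective because $e$ is injective on $\{a\in A,\,|\xi|<\varepsilon\}$. As $A$ is compact, it is an embedding.
\end{proof}

\begin{remark}
By Lemmas \ref{lem:density} and \ref{lem:reeb}, every compact piece of a leaf through $\Omega$ embeds in every leaf of $K$. This applies to the foliations of Theorem \ref{thm:main} with $K=M$. So no compact piece distinguishes one leaf through $\Omega$ from another.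
\end{remark}

\subsection{Genus and orientability}\label{ssec:genus}

From now on $p=2$. We recall the classification of noncompact surfaces \cite[Theorem 1]{richards}. In the end space of such a surface consider the closed set of nonplanar ends, all of whose neighborhoods have positive genus, and the closed subset of nonorientable ends, all of whose neighborhoods are nonorientable; a nonorientable subsurface counts as one of positive genus. Two surfaces of the same genus and orientability class are homeomorphic if and only if some homeomorphism between their end spaces respects these two subsets.

\begin{lemma}\label{lem:genus}
Two leaves through $\Omega$ are homeomorphic if and only if their end spaces are homeomorphic.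
\end{lemma}

\begin{proof}
Let $A$ be a one-holed torus, respectively a M\"obius band, and suppose that some leaf through $\Omega$ contains a copy of $A$. By Lemmas \ref{lem:reeb} and \ref{lem:density} there is $m$ such that for every vertex $t$ of every leaf $L'\subset K$ the set $|B_m(t)|$ contains a copy of $A$. We claim that then every end of $L'$ is nonplanar, respectively nonorientable. Let $C\subset L'$ be compact and let $S$ be an unbounded component of $L'\setminus C$. Infinitely many plaques meet $S$, so some plaque $P_t$ meeting $S$ is at graph distance more than $m$ from the finitely many plaques meeting $C$. Then $|B_m(t)|$ is connected, misses $C$ and meets $S$. So it lies in $S$, and $S$ contains a copy of $A$.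

Hence exactly one of the following holds.
\begin{itemize}
\item Some leaf through $\Omega$ contains a M\"obius band. Then all leaves through $\Omega$ are nonorientable and all their ends are nonorientable.
\item No leaf through $\Omega$ contains a M\"obius band, but some leaf through $\Omega$ contains a one-holed torus. Then all leaves through $\Omega$ are orientable and all their ends are nonplanar.
\item Neither occurs. Then all leaves through $\Omega$ are orientable of genus $0$.
\end{itemize}
In the first two cases the genus is infinite, and in the first case the surfaces are infinitely nonorientable (no compact set has an orientable complement). So in each case all leaves through $\Omega$ have the same genus and orientability class, and each of the two distinguished sets of ends is either empty for all of them or the whole end space for all of them. The classification gives the claim.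
\end{proof}

\subsection{Ends}\label{ssec:ends}

It remains to control end spaces. Three ends seen from one vertex will propagate, by uniform density, to every neighborhood of every end, which then cannot be isolated. To start this we need the three ends to be visible at a bounded radius on an open set; a semicontinuity argument provides this.

For $t\in\Omega$ on the leaf $L$, let $N_r(t)$ be the number of infinite components of $\Lambda_L\setminus B_r(t)$, and let $Y_r=\{t\in\Omega:N_r(t)\ge3\}$.

\begin{lemma}\label{lem:semicontinuity}
If $t\in\Omega$, then $N_r(s)\le N_r(t)$ for all $s\in\Omega$ close to $t$. Hence $Y_r$ is closed in $\Omega$.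
\end{lemma}

\begin{proof}
Every component of $\Lambda_L\setminus B_r(t)$ contains a vertex at distance exactly $r+1$ from $t$, because $\Lambda_L$ is connected. So there are finitely many components, and we can choose $R>r+1$ such that $B_{R-1}(t)$ contains all finite ones and any two vertices at distance $r+1$ from $t$ in the same component are joined by a path in $B_R(t)\setminus B_r(t)$. Let $s\in\Omega$ be so close to $t$ that $B_R(s)\cong B_R(t)$ as in Lemma \ref{lem:generic}. This isomorphism preserves the distance to the root.

Let $E$ be a finite component at $t$. Its copy at $s$ lies in $B_{R-1}(s)$, so all neighbors of its vertices lie in $B_R(s)$, where the isomorphism shows that they belong to the copy of $E$ or to $B_r(s)$. So the copy of $E$ is an entire component of the complement of $B_r(s)$, and it is finite. Therefore each infinite component at $s$ contains a vertex at distance $r+1$ from $s$ that corresponds to a vertex in an infinite component at $t$. Vertices at distance $r+1$ that correspond to one component at $t$ lie in one component at $s$, by the connecting paths. Hence $N_r(s)\le N_r(t)$.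
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(2)]
Leaves in $K$ are noncompact by Lemma \ref{lem:perfect}, so their graphs are infinite and they have at least one end. Split $\Omega=S_1\cup S_2\cup S_{\ge3}$ according to the number of ends of the leaf. By Lemma \ref{lem:ends} we may count ends in the plaque graph.

If $S_1$ or $S_2$ meets uncountably many leaves, these leaves are pairwise homeomorphic by Lemma \ref{lem:genus}, and we are done. Otherwise $S_1\cup S_2$ is countable, because each leaf has countably many vertices, and it is meagre by Lemma \ref{lem:perfect}. Since $\Omega$ is residual in the nonempty Baire space $\Theta$, the set $S_{\ge3}$ is not meagre. Three ends are separated by some ball about $t$, and conversely every infinite component of the complement of a ball contains an end; so $S_{\ge3}=\bigcup_rY_r$. Hence some $Y_r$ is dense in a nonempty open set $V\subset\Theta$, and as $Y_r$ is closed in $\Omega$,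
\[
V\cap\Omega\subset Y_r .
\]

\emph{No leaf $L$ through $\Omega$ has an isolated end.} Suppose it has one. Then there are a finite vertex set $A$ of $\Lambda_L$ and an infinite component $N$ of $\Lambda_L\setminus A$ that contains only one end. Enlarging $A$ and passing to the component of the complement that contains this end, we may assume that $A$ is nonempty and connected. Let $C$ be a finite set of vertices. Then $N\setminus C$ has an infinite component, since $\Lambda_L$ is locally finite. Each infinite component of $N\setminus C$ contains an end, and different components contain different ends; so $N\setminus C$ has exactly one infinite component.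

Let $n$ be as in Lemma \ref{lem:density} for $V$. Choose a vertex of $N$ at distance more than $n+r+1$ from $A$, and a vertex $y\in V$ at distance at most $n$ from it. As $\Omega$ is saturated, $y\in V\cap\Omega\subset Y_r$. A shortest path from the chosen vertex to $y$, together with $B_r(y)$, is connected and avoids $A$. So $B_r(y)\subset N$. Among the at least three infinite components of $\Lambda_L\setminus B_r(y)$, at most one meets the connected set $A$. Each of the others avoids $A$ and is adjacent to $B_r(y)\subset N$. So it lies in $N$ and is an infinite component of $N\setminus B_r(y)$. There are at least two of these, a contradiction.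

Thus the end space of every leaf through $\Omega$ is nonempty, compact, metrizable, totally disconnected and without isolated points, that is, a Cantor set. By Lemma \ref{lem:genus} all leaves through $\Omega$ are homeomorphic. There are uncountably many of them, because $\Omega$ is residual and each leaf meets $\Theta$ in a countable, hence meagre, set.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
``1. Introduction'', \texttt{http://www.foliations.org/surveys/FoliationProblems2003.pdf}.

\bibitem{richards}
I. Richards, \emph{On the classification of noncompact surfaces}, Trans. AMS \textbf{106} (1963).

\bibitem{serre}
J.-P. Serre, \emph{Trees}.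

\end{thebibliography}

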